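# Under CH, a σ-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc

## 1. A first guess: the square inherits the chain condition

Let $\mathbb P=\langle P,\le\rangle$ be a poset. We read $x\le y$ as "$x$ extends $y$". Two elements are *compatible* if some $z\in P$ lies below both, and *incompatible* ($x\perp y$) otherwise. An *antichain* is a set of pairwise incompatible elements. For an infinite cardinal $\kappa$, $\mathbb P$ satisfies the *$\kappa$-cc* if it has no antichain of size $\kappa$; equivalently, every $A\in[P]^\kappa$ contains two distinct compatible elements. It is *$\kappa$-Knaster* if every $A\in[P]^\kappa$ contains some $B\in[A]^\kappa$ whose elements are pairwise compatible. It is *σ-closed* if every countable decreasing sequence has a lower bound, and *σ-directed-closed* if every directed subset of size at most $\aleph_0$ has a lower bound. Powers and products carry the coordinatewise order.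

A σ-closed poset is σ-directed-closed. If $D=\{d_n:n<\omega\}$ is directed, put $p_0=d_0$ and let $p_{n+1}\in D$ lie below $p_n$ and $d_{n+1}$; a lower bound of $\langle p_n:n<\omega\rangle$ is a lower bound of $D$.

The question, posed in "Chain conditions, unbounded colorings and the C-sequence spectrum" (http://www.assafrinot.com/files/rinot_luminy2019.pdf), is this: **does CH entail a σ-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc?** It is known that CH entails a σ-directed-closed $\aleph_2$-Knaster poset whose $\omega$-th power is not $\aleph_2$-cc.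

A reasonable first guess is *no*: closure under countable sequences makes a poset tame, CH makes counting arguments work, so the square should inherit the $\aleph_2$-cc. We test this guess on four cases.

**Posets of size at most $\aleph_1$.** Neither $P$ nor $P\times P$ has a subset of size $\aleph_2$. The guess holds trivially.

**Countable partial functions.** Let $P$ be the set of countable partial functions from $\omega_2$ to $2$, ordered by $\supseteq$, and assume CH. We use the following textbook fact.

**Δ-system lemma** (e.g. Kunen, *Set Theory*, Thm. II.1.6). If $\theta>\kappa\ge\omega$, $\theta$ is regular and $|\alpha|^{<\kappa}<\theta$ for all $\alpha<\theta$, then every family of $\theta$ many sets of size $<\kappa$ contains a Δ-system of size $\theta$: there is a fixed set $r$, the *root*, such that any two distinct members of the subfamily intersect in exactly $r$.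

Under CH it applies with $\kappa=\omega_1$, $\theta=\omega_2$. Take $\aleph_2$ many conditions. A countable domain carries at most $2^{\aleph_0}=\aleph_1$ conditions, so $\aleph_2$ many distinct domains occur; keep one condition for each. Pass to $\aleph_2$ many whose domains form a Δ-system with root $r$. There are at most $\aleph_1$ functions from $r$ to $2$, so $\aleph_2$ many of our conditions have the same restriction to $r$, and any two of these have a union that is a condition. So $P$ is $\aleph_2$-Knaster.

**Knaster posets.** If $\mathbb P$ is $\aleph_2$-Knaster, then $\mathbb P^2$ is $\aleph_2$-cc. Let $(x_\alpha,y_\alpha)$, $\alpha<\omega_2$, be distinct pairs. Either some value is taken by $x_\alpha$ for $\aleph_2$ many $\alpha$, or $\aleph_2$ many different values occur. In both cases there is $I\in[\omega_2]^{\aleph_2}$ such that the $x_\alpha$, $\alpha\in I$, are pairwise compatible (or equal). The same argument for $\langle y_\alpha:\alpha\in I\rangle$ gives $J\in[I]^{\aleph_2}$ such that the $y_\alpha$, $\alpha\in J$, are pairwise compatible or equal. Any two of the pairs with index in $J$ are compatible.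 So a counterexample to the guess cannot be $\aleph_2$-Knaster.

**The case where CH fails.** Here the guess is a theorem. We prove it for a general regular cardinal, since it will be half of an equivalence later. For a regular uncountable $\lambda$, call a poset *$<\!\lambda$-closed* if every decreasing sequence of length $<\lambda$ has a lower bound. Thus $<\!\omega_1$-closed means σ-closed.

**Proposition 1.** Let $\lambda$ be regular uncountable with $\lambda^{<\lambda}>\lambda$. If $\mathbb P$ is $<\!\lambda$-closed and $\lambda^+$-cc, then every finite power of $\mathbb P$ is $\lambda^+$-cc.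

*Proof.* **Step 1: find $\mu<\lambda$ with $2^\mu>\lambda$.** Let $\mu<\lambda$ be an infinite cardinal. By regularity every function from $\mu$ to $\lambda$ is bounded, so $\lambda^\mu\le\sum_{\gamma<\lambda}|\gamma|^\mu$, and $|\gamma|^\mu\le2^{\max(|\gamma|,\mu)}$. If $2^\mu\le\lambda$ for all infinite $\mu<\lambda$, this gives $\lambda^\mu\le\lambda$ for all such $\mu$, hence $\lambda^{<\lambda}=\lambda$, against the hypothesis. So fix an infinite cardinal $\mu<\lambda$ with $2^\mu>\lambda$.

**Step 2: atoms are dense.** Call $q$ an *atom* if any two extensions of $q$ are compatible. (In a disjoint sum of linear orders every element is an atom; in the poset of countable partial functions above there are none.) Suppose there is $p$ with no atom below it. We build $p_s$ for $s\in2^{\le\mu}$, with $p_\emptyset=p$ and $p_s\le p_{s\restriction i}$ for $i\le\mathrm{lh}(s)$. Given $p_s$ with $\mathrm{lh}(s)<\mu$, it is not an atom, so it has incompatible extensions $p_{s^\frown0}\perp p_{s^\frown1}$. If $\mathrm{lh}(s)$ is a limit ordinal, then $\langle p_{s\restriction i}:i<\mathrm{lh}(s)\rangle$ is decreasing of length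 $<\lambda$; let $p_s$ be a lower bound. For $f\ne g$ in $2^\mu$ that first differ at $i$, the elements $p_f,p_g$ extend the incompatible elements $p_{f\restriction(i+1)},p_{g\restriction(i+1)}$. So $\{p_f:f\in2^\mu\}$ is an antichain of size $2^\mu\ge\lambda^+$, a contradiction.

**Step 3: cover $\mathbb P$ by $\lambda$ sets of pairwise compatible elements.** Let $\mathcal A$ be maximal among the antichains that consist of atoms. Since atoms are dense, every element of $P$ is compatible with a member of $\mathcal A$; by the chain condition $|\mathcal A|\le\lambda$. For $p\in P$ pick an atom $q_p\le p$ and $a(p)\in\mathcal A$ compatible with $q_p$. Suppose $a(p)=a(p')=a$. Choose $r\le q_p,a$ and $r'\le q_{p'},a$. Both extend the atom $a$, so they have a common extension, and it lies below $p$ and $p'$. So the sets $\{p:a(p)=a\}$, $a\in\mathcal A$, are as wanted.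

**Step 4: powers.** For $n\ge1$, $P^n$ is the union of the at most $\lambda$ sets $\{(p_j)_{j<n}:a(p_j)=a_j\text{ for all }j\}$ with $(a_j)_{j<n}\in\mathcal A^n$, and each consists of pairwise compatible elements. Among $\lambda^+$ elements of $P^n$, two lie in the same set. $\square$

For $\lambda=\omega_1$ we have $\lambda^{<\lambda}=\aleph_1^{\aleph_0}$, and $2^{\aleph_0}\le\aleph_1^{\aleph_0}\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. So $\omega_1^{<\omega_1}=\omega_1$ iff CH, and if CH fails, squares of σ-closed $\aleph_2$-cc posets are $\aleph_2$-cc.

## 2. CH as the exact dividing line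

The guess passed four tests, and yet it is false as soon as CH holds. The sets $P_A$ below are defined in Section 5.

**Theorem A.** Assume CH. There is $A\subseteq\omega_2$ such that $P_A$ and $P_{\omega_2\setminus A}$ are σ-closed and $\aleph_2$-cc, while $P_A\times P_{\omega_2\setminus A}$ is not $\aleph_2$-cc. Consequently their disjoint sum is a σ-closed (hence σ-directed-closed) $\aleph_2$-cc poset, of size $\aleph_2$, whose square is not $\aleph_2$-cc.

**Theorem B.** Let $\lambda$ be a regular uncountable cardinal which is not measurable. The following are equivalent: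

1. $\lambda^{<\lambda}=\lambda$;
2. there is a $<\!\lambda$-closed $\lambda^+$-cc poset whose square is not $\lambda^+$-cc;
3. for every $1\le n<\omega$ there is a $<\!\lambda$-closed poset $\mathbb P$ such that $\mathbb P^n$ is $\lambda^+$-cc but $\mathbb P^{n+1}$ is not.

Moreover, (1) implies that there is a $<\!\lambda$-closed poset all of whose finite powers are $\lambda^+$-cc but whose $\omega$-th power is not. The posets witnessing (3) and the "moreover" clause are disjoint sums, have size $\lambda^+$, and any fewer than $\lambda$ pairwise compatible conditions in a summand have a greatest lower bound, namely their union.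

**Corollary.** CH holds iff there is a σ-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc.

Recall that a filter is *$\lambda$-complete* if it is closed under intersections of fewer than $\lambda$ members (*σ-complete* for $\lambda=\omega_1$), that an ultrafilter is *nonprincipal* if it contains no singleton, and that an uncountable $\lambda$ is *measurable* if there is a $\lambda$-complete nonprincipal ultrafilter on $\lambda$. In Theorem B, (2)⇒(1) is Proposition 1, and (3)⇒(2) is the case $n=1$.

## 3. Complementary colorings and unrelated splitting levels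

**Two posets are enough.** Let $P_0,P_1$ be σ-closed $\aleph_2$-cc posets such that $P_0\times P_1$ is not $\aleph_2$-cc. Let $\mathbb P=(\{0\}\times P_0)\cup(\{1\}\times P_1)$ be their *disjoint sum*: elements of different summands are incomparable. A decreasing sequence stays in one summand, so $\mathbb P$ is σ-closed. A set of size $\aleph_2$ has $\aleph_2$ elements in one summand, so $\mathbb P$ is $\aleph_2$-cc. If the pairs $(x_\xi,y_\xi)$, $\xi<\omega_2$, are pairwise incompatible in $P_0\times P_1$, then the elements $\big((0,x_\xi),(1,y_\xi)\big)$ are pairwise incompatible in $\mathbb P^2$, because whatever lies below such an element has the form $\big((0,x),(1,y)\big)$.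

**How to make the product fail.** Color pairs, $c:[\omega_2]^2\to2$, and let $P_i$ be the set of countable $x\subseteq\omega_2$ all of whose pairs have color $i$, ordered by $\supseteq$. Both posets are σ-closed (take unions), and the elements $(\{\alpha\},\{\alpha\})$ form an antichain of size $\aleph_2$ in $P_0\times P_1$, as $c(\{\alpha,\beta\})$ rules out one coordinate. All the work is in making both posets $\aleph_2$-cc.

**A natural coloring.** As $2^{\aleph_1}\ge\aleph_2$, there are distinct functions $f_\alpha:\omega_1\to2$, $\alpha<\omega_2$. Let $\Delta_f(\alpha,\beta)$ be the least $\xi$ with $f_\alpha(\xi)\ne f_\beta(\xi)$. Fix $A\subseteq\omega_1$ and let $Q_A$ be the poset of countable $x\subseteq\omega_2$ with $\Delta_f(\alpha,\beta)\in A$ for all $\alpha\ne\beta$ in $x$. We try to prove that $Q_A$ is $\aleph_2$-cc under CH. Given $\aleph_2$ many conditions, thin them out to a Δ-system $\langle x_\nu:\nu<\omega_2\rangle$ with root $r$, where $x_\nu\setminus r=\{\alpha_i^\nu:i<\tau\}$ is the increasing enumeration and the countable ordinal $\tau$ is fixed. The splitting levels $\Delta_f$ of pairs from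 $x_\nu$ are countably many, hence bounded below some $\gamma_\nu<\omega_1$. There are $\aleph_1$ possible values of $\gamma_\nu$ and, by CH, at most $\aleph_1$ possible sequences $\langle f_{\alpha^\nu_i}\restriction\gamma_\nu:i<\tau\rangle$; so we may assume that $\gamma_\nu=\gamma$ and this sequence do not depend on $\nu$. Let $\nu\ne\mu$. For $i\ne j$ we get
$$\Delta_f(\alpha_i^\nu,\alpha_j^\mu)=\Delta_f(\alpha_i^\nu,\alpha_j^\nu)\in A,$$
because $f_{\alpha^\mu_j}$ agrees with $f_{\alpha^\nu_j}$ below $\gamma$ and the right-hand splitting occurs below $\gamma$. There remain the pairs with $i=j$. Here $f_{\alpha^\nu_i}$ and $f_{\alpha^\mu_i}$ split at some $\xi_i\ge\gamma$, and we need $\xi_i\in A$ for *all* $i<\tau$ at once. This is where the attempt stops: nothing connects the levels $\xi_i$ for different $i$.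

The failure can be real. Let $A$ be the set of even countable ordinals (a limit ordinal or $0$, plus an even natural number). From distinct $f_\nu:\omega_1\to2$ form $g_\nu,h_\nu:\omega_1\to2$ by
$$g_\nu(0)=0,\quad h_\nu(0)=1,\quad g_\nu(\omega(1+\xi))=f_\nu(\xi)=h_\nu(\omega(1+\xi)+1)\quad(\xi<\omega_1),$$
with all other values $0$. Use these $\aleph_2$ many distinct functions as the list. Then $\{g_\nu,h_\nu\}$ is a condition of $Q_A$, since $g_\nu$ and $h_\nu$ split at $0\in A$. For $\nu\ne\mu$ the functions $g_\nu,g_\mu$ split at an even level, but $h_\nu,h_\mu$ split at an odd one. So these conditions form an antichain of size $\aleph_2$ in $Q_A$.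

We therefore look for functions whose splittings are tied together: whenever two blocks of functions are compared, the pairs that agree on the initial part should all split *at one and the same point* $\xi$. Then a single condition "$\xi\in A$" decides everything. Functions that agree with each other modulo countable sets do this.

## 4. Functions coherent modulo small sets

From now on $\lambda$ is a regular uncountable cardinal, and a set is **small** if its size is $<\lambda$. For Theorem A read $\lambda=\omega_1$, $\lambda^+=\omega_2$, small = countable. Since $\lambda$ is regular, a union of fewer than $\lambda$ small sets is small. We write (H) for the hypothesis $\lambda^{<\lambda}=\lambda$, which for $\lambda=\omega_1$ is CH. Let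
$$E=\{\nu<\lambda^+:\mathrm{cf}(\nu)=\lambda\}.$$

These are the facts that we use.

* **Counting.** Under (H), if $|X|\le\lambda$ then $X$ has at most $\lambda$ small subsets, and there are at most $\lambda$ sequences of any fixed length $\tau<\lambda$ with entries in $X$. (A nonempty small subset is the range of a function from some $\mu<\lambda$.) Also $(\lambda^+)^{<\lambda}=\lambda^+$: a function from $\mu<\lambda$ to $\lambda^+$ is bounded, so $(\lambda^+)^\mu\le\lambda^+\cdot\lambda^\mu=\lambda^+$.
* **Stationary sets.** $E$ is stationary in $\lambda^+$, since the supremum of the first $\lambda$ elements of a club $C$ lies in $C\cap E$. A union of at most $\lambda$ nonstationary subsets of $\lambda^+$ is nonstationary, so a function from a stationary set to a set of size $\le\lambda$ is constant on a stationary subset.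
* **Fodor's lemma.** If $S\subseteq\lambda^+$ is stationary and $f:S\to\lambda^+$ satisfies $f(\nu)<\nu$ for all $\nu\in S$, then $f$ is constant on a stationary subset of $S$.
* **Closure points.** For $h:\lambda^+\to\lambda^+$, the set $\{\mu:h(\nu)<\mu\text{ for all }\nu<\mu\}$ is a club.
* **Δ-systems.** Under (H) the Δ-system lemma applies with $\kappa=\lambda$, $\theta=\lambda^+$: every family of $\lambda^+$ many small sets contains a Δ-system of size $\lambda^+$.

**Lemma 2.** There are $e_\alpha:\alpha\to\lambda$ $(\alpha<\lambda^+)$ such that

* (a) $\{\xi<\alpha:e_\alpha(\xi)\le j\}$ is small for all $j<\lambda$;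
* (b) for $\beta<\alpha$, the set $\{\xi<\beta:e_\beta(\xi)\ne e_\alpha(\xi)\}$ is small.

*Proof.* We use recursion on $\alpha$. Put $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$; at a successor, (a) and (b) are inherited, since one point was added. Let $\alpha$ be a limit. Choose $\langle\alpha_i:i<\mathrm{cf}(\alpha)\rangle$ increasing, continuous and cofinal in $\alpha$ with $\alpha_0=0$. By continuity the intervals $[\alpha_i,\alpha_{i+1})$ partition $\alpha$. As $\mathrm{cf}(\alpha)\le\lambda$, every index $i$ is an element of $\lambda$, and we may put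
$$e_\alpha(\xi)=\max\{e_{\alpha_{i+1}}(\xi),\,i\}\quad\text{for }\xi\in[\alpha_i,\alpha_{i+1}).$$

**Verification of (a).** If $\xi\in[\alpha_i,\alpha_{i+1})$ and $e_\alpha(\xi)\le j$, then $i\le j$ and $e_{\alpha_{i+1}}(\xi)\le j$. So the set in (a) is contained in the union, over $i\le j$ with $i<\mathrm{cf}(\alpha)$, of the sets $\{\xi<\alpha_{i+1}:e_{\alpha_{i+1}}(\xi)\le j\}$. These are fewer than $\lambda$ small sets.

**Verification of (b).** Let $\beta<\alpha$ and pick $k<\mathrm{cf}(\alpha)$ with $\beta\le\alpha_k$; then $k<\lambda$. Let $\xi<\beta$ with $e_\alpha(\xi)\ne e_\beta(\xi)$, say $\xi\in[\alpha_i,\alpha_{i+1})$; then $i<k$. Either the maximum changed the value, that is, $e_{\alpha_{i+1}}(\xi)<i$, or $e_\alpha(\xi)=e_{\alpha_{i+1}}(\xi)\ne e_\beta(\xi)$. So the set in (b) is contained in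
$$\bigcup_{i<k}\Big(\{\xi<\alpha_{i+1}:e_{\alpha_{i+1}}(\xi)<i\}\cup\{\xi<\min(\beta,\alpha_{i+1}):e_{\alpha_{i+1}}(\xi)\ne e_\beta(\xi)\}\Big).$$
The first sets are small by (a), the second by (b) for the ordinals $\beta,\alpha_{i+1}<\alpha$. There are fewer than $\lambda$ of them. $\square$

*Example.* For $n<\omega$, $e_n$ is constantly $0$. With the sequence $\alpha_i=i$ for $\alpha=\omega$ we get $e_\omega(\xi)=\xi$, and $e_{\omega+n}$ is $e_\omega$ followed by $n$ zeros. With the sequence $0,\omega+1,\omega+2,\dots$ for $\alpha=\omega\cdot2$ we get $e_{\omega\cdot2}(\xi)=\xi$ for $\xi<\omega$ and $e_{\omega\cdot2}(\omega+i)=i$.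

Fix such a sequence. For $\Lambda<\lambda^+$ let $T_\Lambda=\{e_\alpha\restriction\Lambda:\Lambda\le\alpha<\lambda^+\}$. By (b) each member of $T_\Lambda$ is determined by the small subset of $\Lambda$ on which it differs from $e_\Lambda$ and by its values there. Hence
$$\text{under (H),}\quad|T_\Lambda|\le\lambda. \tag{1}$$

The next fact is what ties splitting points together.

$$\begin{aligned}&\text{If }\nu\in E,\ \rho<\nu\text{ and }a\subseteq\lambda^+\setminus\nu\text{ is small, then there is }\Lambda\text{ with }\rho\le\Lambda<\nu\\&\text{such that }e_\alpha\restriction[\Lambda,\nu)=e_\nu\restriction[\Lambda,\nu)\text{ for all }\alpha\in a.\end{aligned} \tag{2}$$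

Indeed, for each $\alpha\in a$ the set $\{\xi<\nu:e_\alpha(\xi)\ne e_\nu(\xi)\}$ is small (empty if $\alpha=\nu$). The union over $\alpha\in a$ is small, hence bounded in $\nu$, because $\mathrm{cf}(\nu)=\lambda$.

## 5. The posets $P_A$

For $\alpha\ne\beta$ let $\Delta(\alpha,\beta)$ be the least $\xi<\min(\alpha,\beta)$ with $e_\alpha(\xi)\ne e_\beta(\xi)$, if it exists; otherwise it is undefined.

**Definition.** For $A\subseteq\lambda^+$ let $P_A$ be the set of all small $x\subseteq\lambda^+$ such that for all $\alpha\ne\beta$ in $x$, $\Delta(\alpha,\beta)$ is defined and belongs to $A$. Order it by $x\le y\iff x\supseteq y$.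

*Example.* With the choices above, $\Delta(2,\omega+2)=\Delta(2,\omega\cdot2)=1$ and $\Delta(\omega+2,\omega\cdot2)=\omega+1$. So $\{2,\omega+2,\omega\cdot2\}\in P_A$ iff $1\in A$ and $\omega+1\in A$. But $\{\omega,\omega\cdot2\}$ is in no $P_A$, since $e_\omega=e_{\omega\cdot2}\restriction\omega$ makes $\Delta(\omega,\omega\cdot2)$ undefined.

**Lemma 3.**

* (i) $x,y\in P_A$ are compatible iff $x\cup y\in P_A$.
* (ii) Fewer than $\lambda$ pairwise compatible conditions of $P_A$ have a greatest lower bound, namely their union. In particular $P_A$ is $<\!\lambda$-closed.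
* (iii) If $\alpha\ne\beta$, then $\{\alpha\}\perp\{\beta\}$ in $P_A$ iff $\Delta(\alpha,\beta)$ is undefined or not in $A$. Hence $\{(\{\alpha\},\{\alpha\}):\alpha<\lambda^+\}$ is an antichain of size $\lambda^+$ in $P_A\times P_{\lambda^+\setminus A}$.
* (iv) Under (H), $|P_A|=\lambda^+$.

*Proof.* (i) A common extension of $x$ and $y$ contains $x\cup y$, and $P_A$ is closed under subsets. (ii) The union $u$ is small. If $\alpha\ne\beta$ are in $u$, say $\alpha\in x$ and $\beta\in y$, then $\alpha,\beta\in x\cup y\in P_A$ by (i), so the requirement on this pair holds. So $u\in P_A$; every lower bound contains $u$. Members of a decreasing sequence are pairwise compatible. (iii) The first sentence is (i) for singletons. If $\Delta(\alpha,\beta)$ is undefined, both coordinates are incompatible; if it is defined, it lies outside one of $A$ and $\lambda^+\setminus A$. (iv) All singletons are conditions, and $(\lambda^+)^{<\lambda}=\lambda^+$. $\square$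

## 6. An antichain in $P_A$ leaves a set of splitting points outside $A$

**Definition.** For $\Lambda<\nu<\mu$ let $\delta_\Lambda(\nu,\mu)$ be the least $\xi\in[\Lambda,\nu)$ with $e_\nu(\xi)\ne e_\mu(\xi)$, if it exists. For stationary $S\subseteq E$ and $\Lambda<\lambda^+$ let
$$D(S,\Lambda)=\{\delta_\Lambda(\nu,\mu):\nu<\mu\text{ in }S,\ \Lambda<\nu,\ \delta_\Lambda(\nu,\mu)\text{ defined}\}.$$

*Example.* The formula for $\delta_\Lambda$ makes sense for all ordinals. With the choices above, $\delta_0(5,\omega)=1$ and $\delta_3(5,\omega)=3$: differences below $\Lambda$ are ignored.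

The next lemma repairs the step that broke down in Section 3. Two blocks $a$ and $b$ with equal traces below $\Lambda$ are compared, and every pair that agrees below $\Lambda$ splits at the same point $\delta_\Lambda(\nu,\mu)$.

**Lemma 4 (gluing).** Let $A\subseteq\lambda^+$ and $\Lambda<\nu<\mu<\lambda^+$. Let $x=r\cup a$ and $y=r\cup b$ be in $P_A$, where

* (i) $a\subseteq[\nu,\mu)$ and $b\subseteq[\mu,\lambda^+)$;
* (ii) $e_\alpha=e_\nu$ on $[\Lambda,\nu)$ for all $\alpha\in a$, and $e_\beta=e_\mu$ on $[\Lambda,\mu)$ for all $\beta\in b$;
* (iii) $\{e_\alpha\restriction\Lambda:\alpha\in a\}=\{e_\beta\restriction\Lambda:\beta\in b\}$;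
* (iv) $\xi=\delta_\Lambda(\nu,\mu)$ is defined and belongs to $A$.

Then $x\cup y\in P_A$.

*Proof.* Pairs inside $x$ or inside $y$ are fine; this includes every pair with an element of $r$. So let $\alpha\in a$ and $\beta\in b$; then $\alpha<\mu\le\beta$.

*Case 1: $e_\alpha\restriction\Lambda\ne e_\beta\restriction\Lambda$.* By (iii) there is $\alpha'\in a$ with $e_{\alpha'}\restriction\Lambda=e_\beta\restriction\Lambda$. Then $\alpha'\ne\alpha$, and the first disagreement of $e_\alpha$ with $e_\beta$ occurs below $\Lambda$, at the same place as the first disagreement of $e_\alpha$ with $e_{\alpha'}$. So $\Delta(\alpha,\beta)=\Delta(\alpha,\alpha')\in A$, because $x\in P_A$.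

*Case 2: $e_\alpha\restriction\Lambda=e_\beta\restriction\Lambda$.* By (ii), on $[\Lambda,\nu)$ the functions $e_\alpha,e_\beta$ coincide with $e_\nu,e_\mu$ respectively. So they agree below $\xi$ and differ at $\xi<\nu\le\alpha$, and $\Delta(\alpha,\beta)=\xi\in A$. $\square$

**Lemma 5.** Assume (H). If $P_A$ is not $\lambda^+$-cc, then $D(S,\Lambda)\cap A=\emptyset$ for some stationary $S\subseteq E$ and some $\Lambda<\lambda^+$.

*Proof.* **Step 1: make the conditions disjoint outside a root.** Let $\mathcal X\subseteq P_A$ be an antichain of size $\lambda^+$. By the Δ-system lemma we may assume that $\mathcal X$ is a Δ-system with root $r$, and, dropping one element, that $r\notin\mathcal X$. So the sets $x\setminus r$, $x\in\mathcal X$, are nonempty and pairwise disjoint.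

**Step 2: index conditions by $E$.** Let $\nu\in E$. Since $|\nu|=\lambda$, at most $\lambda$ of the disjoint sets $x\setminus r$ meet $\nu$. So there is $x_\nu\in\mathcal X$ with $a_\nu:=x_\nu\setminus r\subseteq\lambda^+\setminus\nu$. By (2) there is $\Lambda_\nu<\nu$ with $e_\alpha=e_\nu$ on $[\Lambda_\nu,\nu)$ for all $\alpha\in a_\nu$.

**Step 3: stabilize.** By Fodor there are $\Lambda$ and a stationary subset of $E$ on which $\Lambda_\nu=\Lambda$. The trace $\{e_\alpha\restriction\Lambda:\alpha\in a_\nu\}$ is a small subset of $T_\Lambda$; by (1) and counting there are at most $\lambda$ of these, so on a stationary subset the trace is a fixed set $t$. Intersecting with a club of closure points of $\nu\mapsto\sup a_\nu$, we get a stationary $S$ with the same properties and $\sup a_\nu<\mu$ for all $\nu<\mu$ in $S$. Then $x_\nu\ne x_\mu$ for $\nu<\mu$ in $S$, since $\emptyset\ne a_\nu\subseteq\mu$ and $a_\mu\cap\mu=\emptyset$.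

**Step 4: glue.** Let $\nu<\mu$ in $S$ with $\xi=\delta_\Lambda(\nu,\mu)$ defined. If $\xi\in A$, all hypotheses of Lemma 4 hold for $x_\nu=r\cup a_\nu$ and $x_\mu=r\cup a_\mu$. So $x_\nu\cup x_\mu\in P_A$, and two distinct members of the antichain $\mathcal X$ are compatible, a contradiction. Hence $D(S,\Lambda)\cap A=\emptyset$. $\square$

So we want one set $A$ such that every $D(S,\Lambda)$ meets both $A$ and its complement. What if there is none? Then for every $A$, one of $A$ and $\lambda^+\setminus A$ contains a set $D(S,\Lambda)$. This is the defining dichotomy of an ultrafilter, and suggests looking at the family generated by the sets $D(S,\Lambda)$.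

## 7. The filter generated by the sets of splitting points

**Definition.** $\mathcal U=\{B\subseteq\lambda^+:D(S,\Lambda)\subseteq B\text{ for some stationary }S\subseteq E\text{ and some }\Lambda<\lambda^+\}.$

In this language Lemma 5 says: *if $P_A$ is not $\lambda^+$-cc, then $\lambda^+\setminus A\in\mathcal U$*. For example, $[\Lambda,\lambda^+)\in\mathcal U$ for every $\Lambda$, because $D(E,\Lambda)\subseteq[\Lambda,\lambda^+)$. It is not obvious that two sets $D(S_0,\Lambda_0)$ and $D(S_1,\Lambda_1)$ meet, as $S_0$ and $S_1$ may be disjoint.

**Lemma 6.** Assume (H). $\mathcal U$ is a proper $\lambda$-complete filter on $\lambda^+$ that contains every tail $[\Lambda,\lambda^+)$.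

*Proof.* Upward closure is clear, and tails were just treated.

**Step 1: $\mathcal U$ is proper.** We must show $D(S,\Lambda)\ne\emptyset$. Suppose $D(S,\Lambda)=\emptyset$. Then for $\nu<\mu$ in $S$ above $\Lambda$, $e_\nu$ and $e_\mu$ agree on $[\Lambda,\nu)$. So the functions $e_\nu\restriction[\Lambda,\nu)$, $\nu\in S\setminus(\Lambda+1)$, form a chain with union $F:[\Lambda,\lambda^+)\to\lambda$. Some fiber $F^{-1}\{j\}$ has size $\lambda^+$. Choose $\nu\in S$ above $\Lambda$ and above the first $\lambda$ elements of this fiber. Then $F^{-1}\{j\}\cap\nu\subseteq e_\nu^{-1}\{j\}$ has size at least $\lambda$, contradicting (a) of Lemma 2.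

**Step 2: set up $\lambda$-completeness.** Let $\tau<\lambda$ and $B_n\supseteq D(S_n,\Lambda_n)$ for $n<\tau$. We look for stationary $S\subseteq E$ and $\Lambda$ with $D(S,\Lambda)\subseteq D(S_n,\Lambda_n)$ for every $n$. The idea is to replace each $\nu$ by its next element in $S_n$, without changing the splitting point. For $\nu\in E$ put
$$\mu_n(\nu)=\min(S_n\setminus\nu)\ge\nu.$$
Let $\rho=\sup_n\Lambda_n<\lambda^+$. For $\nu\in E$ with $\nu>\rho$, apply (2) to the small set $\{\mu_n(\nu):n<\tau\}$ to get $\Lambda_\nu$ with $\rho\le\Lambda_\nu<\nu$ such that $e_{\mu_n(\nu)}=e_\nu$ on $[\Lambda_\nu,\nu)$ for all $n$.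

**Step 3: stabilize.** By Fodor there are $\Lambda$ and a stationary $S'\subseteq E$ with $\Lambda_\nu=\Lambda$ for $\nu\in S'$. For $\nu\in S'$ the sequence $\langle e_{\mu_n(\nu)}\restriction\Lambda:n<\tau\rangle$ has entries in $T_\Lambda$; by (1) and counting there are at most $\lambda$ such sequences, so it is constant on a stationary $S''\subseteq S'$. Intersecting with a club of closure points of $\nu\mapsto\sup_n\mu_n(\nu)$, we get a stationary $S\subseteq S''$ with $\mu_n(\nu)<\mu$ for all $n$ and all $\nu<\mu$ in $S$.

**Step 4: the splitting point is unchanged.** Let $\nu<\mu$ in $S$ with $\xi=\delta_\Lambda(\nu,\mu)$ defined, and let $n<\tau$. Then $\mu_n(\nu)<\mu\le\mu_n(\mu)$ are members of $S_n$, and $\Lambda_n\le\Lambda<\nu\le\mu_n(\nu)$. The functions $e_{\mu_n(\nu)}$ and $e_{\mu_n(\mu)}$ agree on $\Lambda$ by the choice of $S''$. On $[\Lambda,\nu)$ they equal $e_\nu$ and $e_\mu$ respectively, so they agree on $[\Lambda,\xi)$ and differ at $\xi<\nu\le\mu_n(\nu)$. Since $\Lambda_n\le\Lambda\le\xi$,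
$$\xi=\delta_{\Lambda_n}(\mu_n(\nu),\mu_n(\mu))\in D(S_n,\Lambda_n)\subseteq B_n.$$
Hence $D(S,\Lambda)\subseteq\bigcap_{n<\tau}B_n$. $\square$

## 8. Ultrafilters on $\lambda^+$ and the proof of Theorem A

**Lemma 7.** If there is a $\lambda$-complete nonprincipal ultrafilter $V$ on $\lambda^+$, then there is one on $\lambda$, so $\lambda$ is measurable.

*Proof.* As $\lambda^+\le2^\lambda$, fix an injection $\alpha\mapsto r_\alpha$ of $\lambda^+$ into $2^\lambda$. For $j<\lambda$ choose $b_j<2$ with $\{\alpha:r_\alpha(j)=b_j\}\in V$. Let $k(\alpha)=\min\{j<\lambda:r_\alpha(j)\ne b_j\}$. This is undefined only if $r_\alpha=\langle b_j:j<\lambda\rangle$, so for at most one $\alpha$. As $V$ is nonprincipal, the domain of $k$ is in $V$. Each $k^{-1}\{j\}$ is contained in $\{\alpha:r_\alpha(j)\ne b_j\}$, which is not in $V$. Put $W=\{Y\subseteq\lambda:k^{-1}[Y]\in V\}$. Preimages commute with intersections, $k^{-1}[\emptyset]=\emptyset$, and $k^{-1}[Y]\cup k^{-1}[\lambda\setminus Y]=\mathrm{dom}(k)\in V$, so $W$ is a $\lambda$-complete ultrafilter; it is nonprincipal since $k^{-1}\{j\}\notin V$ for all $j$. $\square$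

**Lemma 8.** There is no σ-complete nonprincipal ultrafilter on $\omega_1$ (so $\omega_1$ is not measurable), and none on $\omega_2$.

*Proof.* Let $W$ be one on $\omega_1$. Fix an injection $j\mapsto s_j$ of $\omega_1$ into $2^\omega$. For each $n<\omega$ choose $b'_n<2$ with $\{j:s_j(n)=b'_n\}\in W$. The intersection of these countably many sets is in $W$, but it contains at most the one $j$ with $s_j=\langle b_n':n<\omega\rangle$. This is a contradiction. The statement for $\omega_2$ follows by Lemma 7 with $\lambda=\omega_1$. $\square$

**Proof of Theorem A.** Let $\lambda=\omega_1$ and assume CH. By Lemma 6, $\mathcal U$ is a proper σ-complete filter on $\omega_2$ containing all tails. If it were an ultrafilter, it would be nonprincipal, since it contains $[\alpha+1,\omega_2)$, which misses $\alpha$, for each $\alpha$; this contradicts Lemma 8. So there is $A\subseteq\omega_2$ with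
$$A\notin\mathcal U\quad\text{and}\quad\omega_2\setminus A\notin\mathcal U.$$
By Lemma 5, $P_A$ is $\aleph_2$-cc because $\omega_2\setminus A\notin\mathcal U$, and $P_{\omega_2\setminus A}$ is $\aleph_2$-cc because $A\notin\mathcal U$. By Lemma 3 both are σ-closed and of size $\aleph_2$, and their product is not $\aleph_2$-cc. By Section 3, their disjoint sum is a σ-closed $\aleph_2$-cc poset of size $\aleph_2$ whose square is not $\aleph_2$-cc: the elements $\big((0,\{\alpha\}),(1,\{\alpha\})\big)$, $\alpha<\omega_2$, are pairwise incompatible. It is σ-directed-closed by the remark at the beginning of Section 1. $\blacksquare$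

## 9. The exact chain condition of products of the $P_A$

For Theorem B we need to know which products of the $P_A$ are $\lambda^+$-cc. Let
$$\mathcal U^+=\{A\subseteq\lambda^+:\lambda^+\setminus A\notin\mathcal U\}.$$
Thus $A\in\mathcal U^+$ iff $A$ meets every $D(S,\Lambda)$. The family $\mathcal U^+$ is upward closed. For example, $\lambda^+\in\mathcal U^+$ under (H), since $\emptyset\notin\mathcal U$.

**Lemma 9.** Assume (H). Let $1\le\tau<\lambda$ and $A_i\subseteq\lambda^+$ for $i<\tau$. The full-support product $\prod_{i<\tau}P_{A_i}$ is $\lambda^+$-cc if and only if $\bigcap_{i<\tau}A_i\in\mathcal U^+$. In particular $P_A$ is $\lambda^+$-cc iff $A\in\mathcal U^+$, and then $P_A^\tau$ is $\lambda^+$-cc for every $\tau<\lambda$.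

*Proof.* **(⇐), Step 1: code conditions by small sets.** Suppose $\mathcal X$ is an antichain of size $\lambda^+$ in the product. Code $x=(x^i)_{i<\tau}$ by $\tilde x=\bigcup_{i<\tau}\{i\}\times x^i$, a small subset of $\tau\times\lambda^+$. The coding is injective. By the Δ-system lemma we may assume that the sets $\tilde x$, $x\in\mathcal X$, form a Δ-system with root $\tilde r=\bigcup_i\{i\}\times r^i$, and that $\tilde r$ is not one of them. So the sets $\tilde x\setminus\tilde r$ are nonempty and pairwise disjoint.

**Step 2: index by $E$.** For $\nu\in E$ we have $|\tau\times\nu|\le\lambda$, so at most $\lambda$ of these disjoint sets meet $\tau\times\nu$. Pick $x_\nu\in\mathcal X$ with $a_\nu^i:=x_\nu^i\setminus r^i\subseteq\lambda^+\setminus\nu$ for all $i<\tau$. The set $\bigcup_{i<\tau}a_\nu^i$ is small and nonempty (a single $a^i_\nu$ may be empty). By (2) choose $\Lambda_\nu<\nu$ with $e_\alpha=e_\nu$ on $[\Lambda_\nu,\nu)$ for all $\alpha\in\bigcup_ia_\nu^i$.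

**Step 3: stabilize.** By Fodor fix $\Lambda_\nu=\Lambda$ on a stationary set. The sequence of traces $\langle\{e_\alpha\restriction\Lambda:\alpha\in a_\nu^i\}:i<\tau\rangle$ is a $\tau$-sequence of small subsets of $T_\Lambda$; by (1) and counting, used twice, there are at most $\lambda$ of these, so we can fix it as $(t^i)_{i<\tau}$ on a stationary subset. Intersecting with a club of closure points of $\nu\mapsto\sup\bigcup_ia^i_\nu$, we get a stationary $S\subseteq E$ with these properties and $\sup\bigcup_ia_\nu^i<\mu$ for $\nu<\mu$ in $S$. For $\nu<\mu$ in $S$ the nonempty set $\tilde x_\nu\setminus\tilde r$ is contained in $\tau\times\mu$, while $\tilde x_\mu\setminus\tilde r$ is disjoint from $\tau\times\mu$; so $x_\nu\ne x_\mu$.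

**Step 4: glue in every coordinate.** Let $\nu<\mu$ in $S$ with $\xi=\delta_\Lambda(\nu,\mu)$ defined, and suppose $\xi\in\bigcap_iA_i$. For each $i<\tau$, Lemma 4 applies to $A_i$, $x_\nu^i=r^i\cup a^i_\nu$ and $x_\mu^i=r^i\cup a_\mu^i$, and gives $x_\nu^i\cup x_\mu^i\in P_{A_i}$. It is the same $\xi$ in all coordinates. So $x_\nu$ and $x_\mu$ are compatible, a contradiction. Hence $D(S,\Lambda)\cap\bigcap_iA_i=\emptyset$, that is, $\bigcap_iA_i\notin\mathcal U^+$.

**(⇒): an explicit antichain.** Suppose $\bigcap_iA_i\notin\mathcal U^+$, so $D(S,\Lambda)\cap\bigcap_iA_i=\emptyset$ for some stationary $S\subseteq E$ and some $\Lambda$. Shrinking $S$ only shrinks $D(S,\Lambda)$. So by (1) we may assume that $\Lambda<\min S$ and that $e_\nu\restriction\Lambda$ is the same for all $\nu\in S$. Let $\nu<\mu$ in $S$. Then $\Delta(\nu,\mu)$ is either undefined or equal to $\delta_\Lambda(\nu,\mu)\in D(S,\Lambda)$, hence outside some $A_i$. In both cases $\{\nu\}\perp\{\mu\}$ in some $P_{A_i}$, by Lemma 3(iii). So the constant sequences $(\{\nu\})_{i<\tau}$, $\nu\in S$, form an antichain of size $\lambda^+$.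

The last sentence of the lemma is the case where all $A_i$ equal $A$. $\square$

In particular no single $P_A$ has the property that we want: if it is $\lambda^+$-cc, so is its square. The disjoint sum in Theorem A is needed.

## 10. Partitions into positive sets and the proof of Theorem B

**Lemma 10.** Assume (H) and that $\lambda$ is not measurable. Every $A\in\mathcal U^+$ is a disjoint union of two members of $\mathcal U^+$.

*Proof.* Write $A^c=\lambda^+\setminus A$, and similarly for other sets. Suppose $A\in\mathcal U^+$ is not such a union, and let
$$V=\{B\subseteq\lambda^+:B\cup A^c\in\mathcal U\}.$$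
We check that $V$ is a $\lambda$-complete nonprincipal ultrafilter on $\lambda^+$, which contradicts Lemma 7. It is upward closed. It is $\lambda$-complete, since $\bigcap_n(B_n\cup A^c)=\big(\bigcap_nB_n\big)\cup A^c$ and $\mathcal U$ is $\lambda$-complete. It is proper: $\emptyset\in V$ would mean $A^c\in\mathcal U$, but $A\in\mathcal U^+$. Let $B\subseteq\lambda^+$. By assumption one of $A\cap B$ and $A\setminus B$ is not in $\mathcal U^+$. In the first case $B^c\cup A^c=(A\cap B)^c\in\mathcal U$, so $B^c\in V$. In the second case $B\cup A^c=(A\setminus B)^c\in\mathcal U$, so $B\in V$. Finally $V\supseteq\mathcal U$ contains all tails, so it contains no singleton. $\square$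

**Proof of Theorem B.** (2)⇒(1) is Proposition 1 and (3)⇒(2) is the case $n=1$. So assume $\lambda^{<\lambda}=\lambda$, that is, (H).

**Step 1: partitions.** Since $\lambda^+\in\mathcal U^+$, repeated use of Lemma 10 gives, for every $n\ge1$, a partition $\lambda^+=\bigsqcup_{i\le n}B_i$ into members of $\mathcal U^+$. There is also a partition into $\omega$ pieces: write $\lambda^+=C_0\sqcup R_0$ and $R_m=C_{m+1}\sqcup R_{m+1}$ with all pieces in $\mathcal U^+$, and let $B_0=C_0\cup\bigcap_mR_m$ and $B_m=C_m$ for $m\ge1$; $B_0\in\mathcal U^+$ by upward closure.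

**Step 2: statement (3).** Fix $n\ge1$ and a partition $\lambda^+=\bigsqcup_{i\le n}B_i$ as above. Let $A_i=\lambda^+\setminus B_i$ and
$$\mathbb P=\bigsqcup_{i\le n}\{i\}\times P_{A_i},$$
the disjoint sum. A decreasing sequence stays in one summand, so $\mathbb P$ is $<\!\lambda$-closed by Lemma 3(ii).

*$\mathbb P^n$ is $\lambda^+$-cc.* Recording the summand of each coordinate, $\mathbb P^n$ is the union over the finitely many $s:n\to n+1$ of subposets isomorphic to $\prod_{j<n}P_{A_{s(j)}}$. Given $s$, there is $i\le n$ with $i\notin\mathrm{ran}(s)$. As $B_i$ is disjoint from every $B_{s(j)}$,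
$$\bigcap_{j<n}A_{s(j)}\supseteq B_i\in\mathcal U^+.$$
So the piece is $\lambda^+$-cc by Lemma 9. Among $\lambda^+$ elements of $\mathbb P^n$, $\lambda^+$ many lie in one piece, and two of these are compatible.

*$\mathbb P^{n+1}$ is not $\lambda^+$-cc.* Consider the elements $\big((i,\{\alpha\})\big)_{i\le n}$ for $\alpha<\lambda^+$. Let $\alpha\ne\beta$. If $\Delta(\alpha,\beta)$ is undefined, all coordinates are incompatible. If it is defined, then, as $\bigcap_{i\le n}A_i=\emptyset$, it lies outside some $A_i$, and coordinate $i$ is incompatible by Lemma 3(iii). So these $\lambda^+$ elements form an antichain.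

**Step 3: the "moreover" clause.** Take a partition $\langle B_i:i<\omega\rangle$ from Step 1, let $A_i=\lambda^+\setminus B_i$ and $\mathbb P=\bigsqcup_{i<\omega}\{i\}\times P_{A_i}$. As before $\mathbb P$ is $<\!\lambda$-closed. For finite $n\ge1$, $\mathbb P^n$ is the union of countably many pieces isomorphic to $\prod_{j<n}P_{A_{s(j)}}$, $s:n\to\omega$. For each $s$ some $i<\omega$ is not in $\mathrm{ran}(s)$, so $\bigcap_{j<n}A_{s(j)}\supseteq B_i\in\mathcal U^+$ and the piece is $\lambda^+$-cc by Lemma 9. As $\lambda^+$ is regular and uncountable, $\lambda^+$ elements of $\mathbb P^n$ have $\lambda^+$ members in one piece, and so $\mathbb P^n$ is $\lambda^+$-cc. In $\mathbb P^\omega$ the elements $\big((i,\{\alpha\})\big)_{i<\omega}$, $\alpha<\lambda^+$, form an antichain: for $\alpha\ne\beta$, $\Delta(\alpha,\beta)$ is undefined or, as $\bigcap_{i<\omega}A_i=\emptyset$, outside some $A_i$.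

**Step 4: size and greatest lower bounds.** By Lemma 3(iv) each summand has size $\lambda^+$, and there are at most countably many summands, so $|\mathbb P|=\lambda^+$. The statement on greatest lower bounds in a summand is Lemma 3(ii). $\blacksquare$

**Proof of the Corollary.** Apply Theorem B with $\lambda=\omega_1$. It is regular and uncountable, and not measurable by Lemma 8. Condition (1) reads $\aleph_1^{\aleph_0}=\aleph_1$, which is CH by the computation at the end of Section 1, and (2) is the existence of a σ-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc. $\blacksquare$
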